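# Five points on a short geodesic arc: the failure of the weak Knaster conjecture

## Two and three points on a sphere

Let $S^{n-1}\subset\mathbb R^n$ be the unit sphere. A *rotation* is an element $\rho\in SO(n)$ acting on $S^{n-1}$. Given $m$ points $x_1,\dots,x_m\in S^{n-1}$ and a continuous $f:S^{n-1}\to\mathbb R$, can we rotate the configuration rigidly so that $f$ takes one and the same value at all its points?

For two points the answer is yes as soon as $n\ge2$. The function
$$F(\rho)=f(\rho x_1)-f(\rho x_2)$$
is continuous on the connected group $SO(n)$. Since $SO(n)$ acts transitively on $S^{n-1}$, we can write $x_2=\rho_0x_1$, and the invariance of Haar measure gives $\int f(\rho x_2)\,d\rho=\int f(\rho\rho_0x_1)\,d\rho=\int f(\rho x_1)\,d\rho$. So $F$ has integral $0$. A continuous real function with integral $0$ on a connected space cannot have constant strict sign, so $F$ vanishes somewhere.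

**Proposition 1.** Say that $m$ is good in dimension $n$ if for all $m$-point sets $\{x_1,\dots,x_m\}\subset S^{n-1}$ and all continuous $f:S^{n-1}\to\mathbb R$ there is $\rho\in SO(n)$ with $f(\rho x_1)=\dots=f(\rho x_m)$. Then $1$ is good for all $n\ge1$; $2$ is good for all $n\ge 2$ and not for $n=1$; $3$ is good for all $n\ge3$ and not for $n=2$.

*Proof.* The case $m=1$ is trivial. For $m=2$ and $n\ge2$ we have just given the argument. For $n=1$ the group $SO(1)$ is trivial, and $f(1)\ne f(-1)$ is a counterexample on $S^0=\{\pm1\}$.

Let $m=3$. For $n=3$ we quote a theorem: Floyd, *Real-valued mappings of spheres*, Proc. AMS 6 (1955), covers any three points on $S^2$ and any continuous $f$. For $n\ge3$ choose a 3-dimensional subspace $E$ containing $x_1,x_2,x_3$, apply the case $n=3$ to $f|_{S(E)}$, and extend the rotation of $E$ by the identity on $E^\perp$. For $n=2$ the function $f(x)=\langle x,e_1\rangle$ takes each value at most twice on $S^1$, so three distinct points never share a value. $\square$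

What changes for more points? There are now $m-1$ differences to kill, and the mean-value argument handles only one. On the other hand, the dimension $n(n-1)/2$ of $SO(n)$ can be taken enormous compared with $m-1$. For a linear function $f(x)=\langle x,e\rangle$, $|e|=1$, having many dimensions does help. We need $\rho^{-1}e$ orthogonal to the $m-1$ vectors $x_i-x_1$, and if $n\ge m\geq 2$ such a unit vector exists and is reached by some rotation. This suggests the following.

**Conjecture (weak Knaster conjecture).** There is a function $n=n(m)$ such that for every $n\ge n(m)$, for any set $\{x_1,\dots,x_m\}\subset S^{n-1}$ of size $m$ and any continuous $f:S^{n-1}\to\mathbb R$, there is $\rho\in SO(n)$ with $f(\rho x_1)=\dots=f(\rho x_m)$.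

The problem is taken from "Geometry of Measures: Partitions and Convex Bodies". Knaster's own conjecture is the version with $m=n$ points in $S^{n-1}$. It is known when the points form an orthonormal basis, when $n=3$, and when the number of points is prime and they form a two-dimensional regular polygon. In general it is false, by a counterexample of Kashin and Szarek. The weak version leaves far more room, since $n$ may be as large as we like. We shall prove that it is false all the same, for every $m\ge5$, in every dimension $n\ge2$.

## Short arcs, and the statements to be proved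

The bad configurations will consist of points very close together on one great circle. Rotations carry great circles to great circles, so the statement is really about geodesics. Fix once and for all
$$\mathbf t=(t_1,\dots,t_5)=(-3,-1,0,1,9).$$

**Theorem A.** Let $M$ be a closed Riemannian manifold of dimension $N\ge1$. There is $\varepsilon_0>0$ such that for each $\varepsilon\in(0,\varepsilon_0)$ there is $f_\varepsilon\in C^\infty(M)$ for which no unit-speed geodesic $\gamma:\mathbb R\to M$ satisfies
$$f_\varepsilon(\gamma(\varepsilon t_1))=\dots=f_\varepsilon(\gamma(\varepsilon t_5)).$$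

**Corollary.** For all $m\ge5$, $n\ge2$ there are an $m$-point set $\{x_1,\dots,x_m\}\subset S^{n-1}$ and a smooth $f:S^{n-1}\to\mathbb R$ such that no $\rho\in SO(n)$ satisfies $f(\rho x_1)=\dots=f(\rho x_m)$. Hence $n(m)$ does not exist for any $m\ge5$, and the conjecture is false.

*Proof from Theorem A.* Take $M=S^{n-1}$, $\varepsilon<\min(\varepsilon_0,1/10)$, $f=f_\varepsilon$, and
$$x_i=\cos(\varepsilon t_i)e_1+\sin(\varepsilon t_i)e_2,\qquad i\le5 .$$
The angles lie in $[-0.3,0.9]$, so the five points are distinct. For $m>5$ add arbitrary further distinct points. For $\rho\in SO(n)$ the curve $\gamma(s)=\rho(\cos s\,e_1+\sin s\,e_2)$ is a unit-speed geodesic, and $f(\rho x_i)=f_\varepsilon(\gamma(\varepsilon t_i))$ for $i\le5$. By Theorem A these five numbers are never all equal. $\square$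

**Theorem B.**

1. In the Corollary, $f$ may be taken to be the restriction of an even-degree homogeneous polynomial. It may also be taken to be the restriction of a norm on $\mathbb R^n$ arbitrarily close to the Euclidean norm. The set of bad configurations $(x_1,\dots,x_m)$ for such an $f$ contains a nonempty open subset of $(S^{n-1})^m$; in particular, if $n\ge m$, the points can be linearly independent.
2. For $m=1,2,3$ the conjecture holds, with optimal values $n(1)=1$, $n(2)=2$, $n(3)=3$.

Part 2 is Proposition 1. The case $m=4$ is not decided here.

## Second-order expansion along a geodesic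

**Definition (Hessian).** For a smooth function $w$ on a Riemannian manifold with metric $g_M$ and Levi-Civita connection $\nabla$, $\operatorname{Hess}w=\nabla dw$. It is a symmetric 2-tensor, in coordinates $\partial_i\partial_jw-\Gamma_{ij}^k\partial_kw$. Norms of Hessians below are operator norms with respect to $g_M$.

The fact we use all the time is that for a unit-speed geodesic $\gamma$, where $\nabla_{\gamma'}\gamma'=0$,
$$(w\circ\gamma)'=dw(\gamma'),\qquad (w\circ\gamma)''=\operatorname{Hess}w(\gamma',\gamma'),\qquad (w\circ\gamma)'''=\nabla^3w(\gamma',\gamma',\gamma').$$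
If these derivatives are bounded (automatic when $M$ is compact), then for $|t|\le9$
$$w(\gamma(\varepsilon t))=w_0+w_1\varepsilon t+\tfrac12w_2\varepsilon^2t^2+O(\varepsilon^3),\qquad w_2=\operatorname{Hess}w(\gamma'(0),\gamma'(0)), \tag{1}$$
with a constant independent of $\gamma$.

*Example.* On $S^{n-1}$ let $w(x)=\langle x,e_1\rangle$. Along $\gamma(s)=\cos s\,p+\sin s\,v$ we have $(w\circ\gamma)''=-w\circ\gamma$, so $\operatorname{Hess}w=-w\,g_M$.

*Example.* In $\mathbb R^N$ let $q_a(x)=\frac12|x-a|^2$, so $\operatorname{Hess}q_a$ is the Euclidean metric. Along $\gamma(s)=p+sv$ with $|v|=1$, for any constant $c$,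
$$\frac{2c}{\varepsilon^2}\,q_a(\gamma(\varepsilon t))=\sigma+bt+ct^2,\qquad \sigma=\frac{c|p-a|^2}{\varepsilon^2},\quad b=\frac{2c\langle p-a,v\rangle}{\varepsilon}. \tag{2}$$
Here $\sigma$ and $b$ depend on the line, but the quadratic coefficient does not. On a Riemannian manifold, $q_a=\frac12d(a,\cdot)^2$ has $\operatorname{Hess}q_a=g_M$ at the point $a$ (in normal coordinates at $a$ it is $\frac12|x|^2$ and the Christoffel symbols vanish at $a$), and (2) becomes an approximate statement near $a$.

## Two attempts, and what a combination would require

**A convex function.** If $\operatorname{Hess}w$ is positive definite, three points suffice: equality of the values at $\gamma(\varepsilon t_1),\gamma(\varepsilon t_2),\gamma(\varepsilon t_3)$ would make the second divided difference of (1) zero, that is, $0=\frac12w_2\varepsilon^2+O(\varepsilon^3)$, which is impossible for small $\varepsilon$. But at a maximum of $w$ on the closed manifold $M$ we have $\operatorname{Hess}w\le0$. So no smooth $w$ on all of $M$ is strictly convex. On $S^2$ no choice of $f$ can rescue a three-point argument, because of Proposition 1.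

**A fast oscillation.** Formula (2) suggests $f=\varphi(2cq/\varepsilon^2)$ with $\varphi$ smooth and $1$-periodic. Along a short arc its values are $\varphi(\sigma+bt_i+ct_i^2)$, with $c$ at our disposal and only $\sigma,b$ unknown. Because the $t_i$ are integers, only $\sigma,b$ mod $1$ matter, so the unknowns range over a compact torus. Now we want $\varphi$ for which the five values are never all equal. But this needs a function $q$ with $\operatorname{Hess}q$ close to $g_M$, and again none exists on all of $M$. We only have $q_a$ on small balls. Patching neighboring balls by a partition of unity creates places with two oscillations of independent phases. With $\varphi=\cos2\pi(\cdot)$, phases $\theta$ and $\theta+\frac12$, and equal weights, the two terms cancel identically and no information is left.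

**Combining the two.** Suppose we find pairwise disjoint small open cells $V_k$ such that the rest of $M$ lies in an open set $O$ carrying a function $u$ with $\operatorname{Hess}u>0$. This does not contradict the maximum principle if $O$ is a neighborhood of a system of thin walls. Use the oscillation inside the cells, $u$ on the walls, and a cutoff weight $\alpha$:
$$f_\varepsilon=u+\alpha\,\varphi\Big(\frac{2c}{\varepsilon^2}q\Big).$$
No two oscillations ever meet, since the cells are disjoint. In the transition zone $0<\alpha<1$ the oscillation competes with the convex function. If $\alpha\approx A$ is nearly constant along the short arc and all five values equal $Y$, then (1) gives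
$$\varphi(\sigma+bt_i+ct_i^2)\approx\frac{Y-w_0}{A}-\frac{w_1\varepsilon}{A}t_i-\frac{w_2\varepsilon^2}{2A}t_i^2 .$$
We control neither the constant nor the linear coefficient on the right, but since $w_2>0$ the right side is a *concave* polynomial of degree at most $2$ in $t_i$. So we need a $\varphi$ whose five values never lie on a concave parabola or a line. Let
$$\Pi^-=\{(p(t_1),\dots,p(t_5)):p(t)=\alpha_0+\alpha_1t+\alpha_2t^2,\ \alpha_2\le0\}\subset\mathbb R^5 .$$
A polynomial of degree at most $2$ is determined by its values at the five $t_i$, so $\Pi^-$ is an injective linear image of a closed half-space of $\mathbb R^3$, hence a closed convex cone. It contains the constant vectors.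

Three points could never do this. Write the second divided difference of a function $p$ at three points as $\sum_i\lambda_ip(t_i)$; it vanishes on constants, so $\sum\lambda_i=0$, and three values lie on a parabola with $\alpha_2\le0$ exactly when it is $\le0$. But $\int_0^1\sum_i\lambda_i\varphi(\sigma+bt_i+ct_i^2)\,d\sigma=\big(\sum_i\lambda_i\big)\int_0^1\varphi=0$, so it is $\le0$ for some $\sigma$.

With five points we shall take $\varphi=e^{\Lambda h}$, $h=\cos2\pi(\cdot)$, with $\Lambda$ large. After division by the largest entry, in the limit $\Lambda\to\infty$ the vector has entry $0$ wherever $h$ is not maximal among the five phases. A nonzero, nonnegative vector on a concave parabola with many zero entries is very constrained, and only one pattern of maxima must be ruled out by computation: the one where $h$ is maximal at $t=-1,0,1$.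

## The phases at $-1,0,1$ against those at $-3$ and $9$

Let $c=113/1000$, $h(\theta)=\cos2\pi\theta$, and $\theta(t)=\sigma+bt+ct^2$ with $\sigma,b\in\mathbb R$.

**Lemma 1.** If $h(\theta(-1))=h(\theta(0))=h(\theta(1))=v$, then $\max\{h(\theta(-3)),h(\theta(9))\}>v$.

*Example.* Take $b=0$ and $\sigma=-c/2$. Then $\theta(0)=-c/2$ and $\theta(\pm1)=c/2$, so the three values agree, with $|\theta|=0.0565$. Also $\theta(-3)=8.5c=0.9605\equiv-0.0395$ mod $1$, closer to an integer, so $h(\theta(-3))>v$.

*Proof.* If $v=\pm1$, then $h$ takes the value $v$ at just one point mod $1$, so $\theta(-1)\equiv\theta(0)\equiv\theta(1)$ and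
$$2c=\theta(1)+\theta(-1)-2\theta(0)\in\mathbb Z,$$
which is false. So $-1<v<1$. Then $\{h>v\}$ is an open arc $s_0+(0,D)$ mod $1$ with $0<D<1$, and $\{h=v\}=\{s_0,s_0+D\}$. Write $\theta(s)\equiv s_0+\omega_sD$ with $\omega_s\in\{0,1\}$ for $s=-1,0,1$. From $\theta(1)+\theta(-1)-2\theta(0)=2c$ and $\theta(1)-\theta(0)=b+c$ we get, modulo $1$,
$$D(\omega_{-1}+\omega_1-2\omega_0)\equiv 0.226,\qquad b\equiv(\omega_1-\omega_0)D-0.113. \tag{3}$$
Since $\sigma=\theta(0)\equiv s_0+\omega_0D$, $9c=1.017$ and $81c=9.153$,
$$\theta(-3)-s_0\equiv\omega_0D-3b+0.017,\qquad \theta(9)-s_0\equiv\omega_0D+9b+0.153. \tag{4}$$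
It suffices to show that one of the numbers in (4) lies in $(0,D)$ mod $1$. The patterns $(\omega_{-1},\omega_0,\omega_1)=(0,0,0)$ and $(1,1,1)$ make the coefficient of $D$ in (3) zero, which contradicts $0\not\equiv0.226$. In the other six patterns the coefficient is $1,1,2,-1,-1,-2$ in the order of the table. When it is $\pm2$, equation (3) has two solutions $D\in(0,1)$. This gives eight cases.

| $(\omega_{-1},\omega_0,\omega_1)$ | $D$ | $b$ mod $1$ | value in $(0,D)$ mod $1$ |
|---|---|---|---|
| $(0,0,1)$ | $.226$ | $.113$ | $\theta(9)-s_0\equiv1.017+.153\equiv.170$ |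
| $(1,0,0)$ | $.226$ | $-.113$ | $\theta(9)-s_0\equiv-1.017+.153\equiv.136$ |
| $(1,0,1)$ | $.113$ | $0$ | $\theta(-3)-s_0\equiv.017$ |
| $(1,0,1)$ | $.613$ | $.5$ | $\theta(-3)-s_0\equiv-1.5+.017\equiv.517$ |
| $(0,1,1)$ | $.774$ | $-.113$ | $\theta(-3)-s_0\equiv.774+.339+.017\equiv.130$ |
| $(1,1,0)$ | $.774$ | $.113$ | $\theta(-3)-s_0\equiv.774-.339+.017=.452$ |
| $(0,1,0)$ | $.887$ | $0$ | $\theta(9)-s_0\equiv.887+.153\equiv.040$ |
| $(0,1,0)$ | $.387$ | $-.5$ | $\theta(9)-s_0\equiv.387-4.5+.153\equiv.040$ |

In the pattern $(1,1,0)$, for instance, $-D\equiv.226$ gives $D=.774$, and $b\equiv-.774-.113=-.887\equiv.113$. In each row the last number lies strictly between $0$ and $D$, so $h(\theta(-3))>v$ or $h(\theta(9))>v$. $\square$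

## A periodic function whose values avoid concave parabolas

**Lemma 2.** There are a smooth positive $1$-periodic $\varphi:\mathbb R\to\mathbb R$ and $\mu,\eta>0$ such that for all $\sigma,b\in\mathbb R$ and all $c'$ with $|c'-c|\le\eta$,
$$\operatorname{dist}(g,\Pi^-)\ge\mu,\qquad g=\big(\varphi(\sigma+bt_i+c't_i^2)\big)_{i=1}^5 .$$

*Proof.* Put $\varphi_\Lambda=e^{\Lambda h}$.

**Step 1. Passing to the limit $\Lambda\to\infty$.** The purpose is to show that for some $\Lambda$ the vector $g$ with $\varphi=\varphi_\Lambda$ and $c'=c$ never lies in $\Pi^-$. Suppose not. Then for each $\Lambda=1,2,\dots$ there are $(\sigma_\Lambda,b_\Lambda)\in(\mathbb R/\mathbb Z)^2$ with $g\in\Pi^-$. Write $h_i$ for $h(\theta(t_i))$ at $(\sigma_\Lambda,b_\Lambda)$. Dividing $g$ by its largest entry gives the vector with entries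
$$e^{\Lambda(h_i-\max_jh_j)}\in(0,1],$$
still in the cone $\Pi^-$. Pass to a subsequence along which $(\sigma_\Lambda,b_\Lambda)\to(\sigma^*,b^*)$ and these vectors converge to some $g^*\in[0,1]^5$ with $\max_ig_i^*=1$. As $\Pi^-$ is closed, $g_i^*=p(t_i)$ for a concave polynomial $p$ of degree at most $2$, with $p\not\equiv0$ and all $p(t_i)\ge0$.

Let $h_i^*$ be the value of $h(\theta(t_i))$ at $(\sigma^*,b^*)$, $v=\max_ih^*_i$, $I=\{t_i:h_i^*=v\}$, and $J=\{t_1,\dots,t_5\}\setminus I$. If $t_i\in J$, then $h_i-\max_jh_j\to h_i^*-v<0$, so the normalized entry tends to $0$ and $p(t_i)=0$. Also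
$$I\not\supset\{-1,0,1\}, \tag{5}$$
since otherwise Lemma 1 at $(\sigma^*,b^*)$ would produce a value among the $h_i^*$ larger than their maximum $v$.

**Step 2. No zero pattern is possible.** The purpose is to contradict the existence of $p$, whatever the size of $J$.

- $|J|\ge3$: $p$ has three zeros and degree at most $2$, so $p\equiv0$, a contradiction.
- $|J|=2$, $J=\{r<s\}$: concavity and $p\not\equiv0$ give $p=-\kappa(t-r)(t-s)$ with $\kappa>0$, so $p<0$ outside $[r,s]$. As all $p(t_i)\ge0$, no $t_i$ lies outside $[r,s]$, so $J=\{-3,9\}$ and $I=\{-1,0,1\}$. This contradicts (5).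
- $|J|=1$, $J=\{r\}$: by (5), $r\in\{-1,0,1\}$, so $r=\lambda(-3)+(1-\lambda)9$ with $0<\lambda<1$. Concavity gives $0=p(r)\ge\lambda p(-3)+(1-\lambda)p(9)\ge0$. Hence $p$ vanishes at $-3,r,9$, so $p\equiv0$, a contradiction.
- $|J|=0$: $I\supset\{-1,0,1\}$, contradicting (5).

**Step 3. A uniform distance.** The purpose is to pass from "not in $\Pi^-$" to a bound that survives small changes of $c$. Fix $\Lambda$ from Step 1 and put $\varphi=\varphi_\Lambda$. For $c'=c$, $\operatorname{dist}(g,\Pi^-)$ is a continuous function of $(\sigma,b)$ on the compact torus, and it is positive because $\Pi^-$ is closed. So it is at least $2\mu$ for some $\mu>0$. Each entry of $g$ changes by at most $81\operatorname{Lip}(\varphi)|c'-c|$ when $c$ is replaced by $c'$, uniformly in $(\sigma,b)$. So the distance is still at least $\mu$ when $|c'-c|\le\eta$ with $\eta$ small. $\square$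

## Walls that carry a convex function

We now need the decomposition of $M$ into disjoint small cells and a region with a strictly convex function. Why should it exist?

**A flat model.** In $\mathbb R^2$, let us carry a function with Hessian close to $\mathrm{Id}$, and centers that move along the $x$-axis, across a zigzag. Let $q_j(x,y)=\frac12\big((x-j\eta')^2+y^2\big)$ for integers $j$, so
$$q_{j+1}-q_j=\ell_j,\qquad \ell_j=-\eta'\big(x-(j+\tfrac12)\eta'\big).$$
Let the zigzag consist of vertical segments $W_j$ at $x=(j+\frac12)\eta'$, $0\le y\le\delta$, joined alternately at the top and at the bottom: $W_j$ to $W_{j+1}$ at the top for $j$ even, at the bottom for $j$ odd. Near the horizontal piece between $W_j$ and $W_{j+1}$ put $u=q_{j+1}$. Near $W_j$ put $u=q_j+\psi_j(y)\ell_j$, where $\psi_j$ goes from $0$ at the end where $q_j$ is prescribed to $1$ at the other end, is constant near both ends, and has $|\psi_j'|\le C/\delta$, $|\psi_j''|\le C/\delta^2$. These definitions agree where they meet. In a neighborhood of $W_j$ of width less than $\eta'$ we have $|\ell_j|\le\eta'^2$, and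
$$u_{xx}=1,\qquad u_{xy}=-\eta'\psi_j',\qquad u_{yy}=1+\psi_j''\ell_j .$$
So $\operatorname{Hess}u$ differs from $\mathrm{Id}$ by $O(\eta'/\delta)+O(\eta'^2/\delta^2)$, which is small once $\eta'\ll\delta$. The walls wiggle a little ($\delta$), with a still finer period ($\eta'$), and thereby leave room to change centers. On a straight line this cannot be done with $u$ and $du$ staying small, since there $u_x$ has derivative near $1$. The general statement behind such wiggling is the holonomic approximation theorem.

**Definition (jets).** For a smooth fibration $Z\to B$, the bundle $Z^{(r)}\to B$ of $r$-jets has as fiber over $x$ the $r$-th order Taylor expansions at $x$ of local sections. A section of $Z^{(r)}$ is *holonomic* if it is $x\mapsto j^r_xu$ for a section $u$. We use $Z=M\times\mathbb R$, whose sections are functions, and $r=2$; then $Z^{(2)}=J^2(M,\mathbb R)$. By the Levi-Civita connection,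
$$j^2_xu\longmapsto(u(x),du_x,\operatorname{Hess}u_x)$$
is a bundle isomorphism $J^2(M,\mathbb R)\cong\mathbb R\oplus T^*M\oplus S^2T^*M$.

*Example.* $F=(0,0,g_M)$ is a section of $J^2(M,\mathbb R)$ that is not holonomic: it would have to come from $u\equiv0$, whose Hessian is $0$.

**Holonomic Approximation Theorem** (Eliashberg–Mishachev, *Introduction to the h-Principle*, AMS GSM 48, 2002, Thm 3.1.1). Let $Z\to B$ be a smooth fibration, $\Sigma\subset B$ a polyhedron (subcomplex of a smooth triangulation) of positive codimension, and $F$ a section of the jet bundle $Z^{(r)}$ over a neighborhood of $\Sigma$. For arbitrarily small $\delta,\delta'>0$ there are a $C^0$-$\delta$-small diffeotopy $\psi^\tau:B\to B$, $\tau\in[0,1]$, and a holonomic section $\tilde F$ over a neighborhood of $\psi^1(\Sigma)$ with $\operatorname{dist}(\tilde F,F)<\delta'$ there.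

This theorem we quote, and all else is proved.

**Lemma 3.** Let $M$ be a closed Riemannian manifold with metric $g_M$, and let $r>0$. There are an open set $O\subset M$, a function $u\in C^\infty(O)$ with $\operatorname{Hess}u$ positive definite on $O$, and finitely many pairwise disjoint open sets $V_k\subset B(a_k,r)$ such that $M=O\cup\bigcup_kV_k$.

*Proof.*

**Step 1. Setting up the approximation.** The purpose is to find what accuracy forces a positive Hessian. Take a smooth triangulation of $M$ by simplices of diameter less than $r/3$, and let $\Sigma$ be its $(N-1)$-skeleton, of codimension $1$. Let $F=(0,0,g_M)$, defined on all of $M$. The 2-jets whose Hessian component is within $\frac12$ of $g_M$ (at the same base point, in operator norm) form an open set containing the compact set $F(M)$. So for any chosen metric on $J^2(M,\mathbb R)$ there is $\delta'>0$ such that every 2-jet within $\delta'$ of $F$ at the same base point has this property.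

**Step 2. Walls and cells.** The purpose is to read off $O$, $u$ and $V_k$. Apply the theorem with this $\delta'$ and $\delta=r/3$. We get a diffeomorphism $\psi=\psi^1$ of $M$ with $d(\psi(x),x)<r/3$, and a smooth function $u$ on an open set $O\supset\psi(\Sigma)$ with $|\operatorname{Hess}u-g_M|<\frac12$. So $\operatorname{Hess}u(v,v)>\frac12$ for unit $v$, and $\operatorname{Hess}u$ is positive definite on $O$. For the top-dimensional simplices $\sigma_k$, finitely many by compactness, put $V_k=\psi(\operatorname{int}\sigma_k)$. These sets are open and pairwise disjoint, and their union is $M\setminus\psi(\Sigma)\supset M\setminus O$. Choose $a_k\in\sigma_k$. A point of $V_k$ is $\psi(x)$ with $x\in\sigma_k$, and $d(\psi(x),a_k)\le d(\psi(x),x)+d(x,a_k)<\frac r3+\frac r3<r$. $\square$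

## Proof of Theorem A: construction of $f_\varepsilon$

**Step 1. The radius $r$.** The purpose is to make the quadratic coefficient of the phases land in the range allowed by Lemma 2. Fix $\varphi,\mu,\eta$ from Lemma 2. The function $(a,x)\mapsto\frac12d(a,x)^2$ is smooth near the diagonal, and its Hessian in $x$ equals $g_M$ at $x=a$. By continuity and compactness there is $r>0$ such that for all $a\in M$ the function $q_a=\frac12d(a,\cdot)^2$ is smooth on $B(a,r)$ with
$$c\,|\operatorname{Hess}q_a-g_M|\le\eta\quad\text{there.}\tag{6}$$
Take $O,u,V_k$ from Lemma 3 for this $r$. Put $V=\bigsqcup_kV_k$ and let $q\in C^\infty(V)$ be $q_{a_k}$ on $V_k$.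

**Step 2. Two cutoffs.** The purpose is to turn the oscillation off before leaving the cells, and the convex function off before leaving $O$, so that wherever the oscillation is not at full strength the convex function is intact. The set $C=M\setminus O$ is compact and contained in $V$. Choose $\beta\in C^\infty(M,[0,1])$ with compact support in $V$ and $\beta=1$ near $C$. Let $G=\{\beta<1\}$. Its closure $\overline G=M\setminus\operatorname{int}\{\beta=1\}$ is compact and misses $C$, so $\overline G\subset O$. Choose $\chi\in C^\infty(M,[0,1])$ with compact support in $O$ and $\chi=1$ near $\overline G$. Put $w=\chi u$, extended by $0$, and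
$$\alpha=\beta^4,\qquad f_\varepsilon=w+\alpha\,\varphi\Big(\frac{2c}{\varepsilon^2}q\Big)\in C^\infty(M), \tag{7}$$
the second term being $0$ outside $V$. Let $\kappa_0>0$ be a lower bound for $\operatorname{Hess}u(v,v)$ over unit vectors $v$ at points of the compact set $\overline G$. If $G$ is empty, every part of the argument with $\beta(x)<1$ is void.

Only $\varepsilon$ varies in (7): the functions $w,\alpha,q,\varphi$ are fixed.

**Why a fourth power.** At the critical size $\alpha\sim\varepsilon^2$ we want $\alpha$ to be nearly constant over distances of order $\varepsilon$. If $\alpha=\beta^k$, then there $\beta\sim\varepsilon^{2/k}$, while $\beta$ changes by $O(\varepsilon)$, so its relative change is $O(\varepsilon^{1-2/k})$. This is small when $k>2$, and $k=4$ gives the convenient error $O(\varepsilon^{1/2})$.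

## Proof of Theorem A: no geodesic has five equal values

**Step 3. The contradiction hypothesis.** The purpose is to fix notation and expansions. If $f_\varepsilon$ fails for arbitrarily small $\varepsilon$, there are $\varepsilon=\varepsilon_l\to0$ and unit-speed geodesics $\gamma=\gamma_l$ with $f_\varepsilon(\gamma(\varepsilon t_i))=Y$ for $i=1,\dots,5$, where $Y$ depends on $l$. Put $x=\gamma(0)$ and $A=\alpha(x)=\beta(x)^4$. Constants in $O(\cdot)$ do not depend on $l$. Since $w$ is smooth on the compact $M$, (1) holds for $w$, and $w_2$ is bounded. Further, for $|t|\le9$,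
$$|\beta(\gamma(\varepsilon t))-\beta(x)|\le L\varepsilon,\qquad L=9\max|d\beta|. \tag{8}$$
If $\beta(x)<1$, then $x\in G$, so $w=u$ near $x$ and
$$w_2=\operatorname{Hess}u(\gamma'(0),\gamma'(0))\ge\kappa_0. \tag{9}$$
If $\liminf A/\varepsilon^2=0$, pass to a subsequence along which $A/\varepsilon^2\to0$ (Step 4). Otherwise, dropping finitely many $l$, there is a fixed $a_0>0$ with $A\ge a_0\varepsilon^2$ for all $l$ (Step 5).

**Step 4. $A/\varepsilon^2\to0$: the convex function wins.** The purpose is to show that the oscillation is too small to compensate for the curvature of $w$. Since $\beta(x)^4=A\to0$, (9) holds for large $l$. By (8) and $(a+b)^4\le8(a^4+b^4)$ for $a,b\geq0$,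
$$\alpha(\gamma(\varepsilon t))\le(\beta(x)+L\varepsilon)^4\le8(A+L^4\varepsilon^4)=o(\varepsilon^2).$$
As $\varphi$ is bounded, (7) and (1) give, for all $i$,
$$Y=w_0+w_1\varepsilon t_i+\tfrac12w_2\varepsilon^2t_i^2+o(\varepsilon^2).$$
The second divided difference over $t_1,t_2,t_3$ kills constants and linear terms and sends $t^2$ to $1$. Hence $0=\frac12w_2\varepsilon^2+o(\varepsilon^2)$, contradicting $w_2\ge\kappa_0$.

**Step 5. $A\ge a_0\varepsilon^2$: reduction to Lemma 2.** The purpose is to show that the five oscillation values come arbitrarily close to $\Pi^-$.

First, $\alpha$ is nearly constant. Now $\beta(x)\ge a_0^{1/4}\varepsilon^{1/2}$, so the error $L\varepsilon$ in (8) is at most $La_0^{-1/4}\varepsilon^{1/2}\beta(x)$. Therefore, for $|t|\le9$,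
$$\beta(\gamma(\varepsilon t))=\beta(x)(1+O(\varepsilon^{1/2})),\qquad \alpha(\gamma(\varepsilon t))=A(1+O(\varepsilon^{1/2})). \tag{10}$$

Second, the arc stays in one cell. The point $x$ lies in $\operatorname{supp}\beta$, a compact subset of $V$. Choose a compact neighborhood $Q\subset V$ consisting of the points within some fixed small distance of $\operatorname{supp}\beta$. For large $l$ the arc $\gamma([-9\varepsilon,9\varepsilon])$ lies in $Q$. Being connected, and the $V_k$ being open and disjoint, it lies in a single $V_k$. The covariant derivatives of $q$ up to order $3$ are bounded on $Q$, so for $|t|\le9$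
$$q(\gamma(\varepsilon t))=q_0+q_1\varepsilon t+\tfrac12q_2\varepsilon^2t^2+O(\varepsilon^3),\qquad q_2=\operatorname{Hess}q_{a_k}(\gamma'(0),\gamma'(0)).$$
By (6), $|cq_2-c|\le\eta$. Multiplying by $2c/\varepsilon^2$,
$$\frac{2c}{\varepsilon^2}q(\gamma(\varepsilon t_i))=\sigma+bt_i+c't_i^2+O(\varepsilon),\qquad\sigma=\frac{2cq_0}{\varepsilon^2},\quad b=\frac{2cq_1}{\varepsilon},\quad c'=cq_2,\quad|c'-c|\le\eta. \tag{11}$$
The numbers $\sigma$ and $b$ may be huge. This is harmless, since Lemma 2 is uniform in them.

Third, divide the equation by $A$. By (7), (10), (11) and (1), and since $\varphi$ is bounded and Lipschitz,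
$$Y=w_0+w_1\varepsilon t_i+\tfrac12w_2\varepsilon^2t_i^2+O(\varepsilon^3)+A\big(\varphi(\sigma+bt_i+c't_i^2)+O(\varepsilon^{1/2})\big).$$
Since $\varepsilon^3/A\le\varepsilon/a_0$, this becomes
$$\varphi(\sigma+bt_i+c't_i^2)=p(t_i)+O(\varepsilon^{1/2}),\qquad p(t)=\frac{Y-w_0}{A}-\frac{w_1\varepsilon}{A}t-\frac{w_2\varepsilon^2}{2A}t^2. \tag{12}$$

**Step 6. The vector $(p(t_i))_i$ is in $\Pi^-$, or nearly so.** The purpose is to contradict Lemma 2. If $\beta(x)<1$, then $w_2\ge\kappa_0>0$ by (9), so $(p(t_i))_i\in\Pi^-$. If $\beta(x)=1$, we know nothing about the sign of $w_2$, since $\chi$ may be at work; but then $A=1$ and the quadratic coefficient of $p$ is $O(\varepsilon^2)$. Dropping it leaves an affine function, whose vector of values is in $\Pi^-$, so $(p(t_i))_i$ is within $O(\varepsilon^2)$ of $\Pi^-$. In either case (12) gives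
$$\operatorname{dist}\Big(\big(\varphi(\sigma+bt_i+c't_i^2)\big)_i,\ \Pi^-\Big)\to0,$$
with $|c'-c|\le\eta$. This contradicts Lemma 2 and proves Theorem A. $\square$

With the Corollary, the weak Knaster conjecture is disproved.

## Even functions, polynomials and norms

It remains to prove part 1 of Theorem B. Let $m\ge5$ and $n\ge2$.

**Step 1. An even counterexample.** The purpose is to gain the symmetry $f(-x)=f(x)$, which norms require. Apply Theorem A to $M=S^{n-1}/\{\pm1\}$ with the round metric, and pull $f_\varepsilon$ back to an even smooth $f$ on $S^{n-1}$. Unit-speed great circles project to unit-speed geodesics of $M$, so the proof of the Corollary, with the same points, gives an even smooth counterexample $f$ for some $X=(x_1,\dots,x_m)$.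

**Step 2. Stability.** The purpose is to show that failure survives small changes of $f$ and of $X$. For continuous $f$ and $X\in(S^{n-1})^m$ put
$$\mu_X(f)=\min_{\rho\in SO(n)}\Big(\max_if(\rho x_i)-\min_if(\rho x_i)\Big).$$
The minimum is attained, since $SO(n)$ is compact. So $(X,f)$ is a counterexample if and only if $\mu_X(f)>0$. For fixed $\rho$, replacing $f$ by $f'$ changes the bracket by at most $2\|f-f'\|_\infty$. Replacing $X$ by $X'$ with $\max_i|x_i-x_i'|\le\delta$ changes it by at most twice the oscillation of $f$ at scale $\delta$, because $|\rho x_i-\rho x_i'|=|x_i-x_i'|$. Both bounds are uniform in $\rho$, so $\mu_X(f)$ is continuous in $X$ and in $f$ (sup norm). In particular, for fixed $f$ the bad configurations form an open subset of $(S^{n-1})^m$.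

If $n\ge m$, linearly independent configurations are dense. Indeed, given $X$, take an independent $(y_i)$. The Gram determinant of the vectors $(1-s)x_i+sy_i$ is a polynomial in $s$, nonzero at $s=1$, hence nonzero for all small $s>0$. Normalizing these vectors gives independent unit vectors close to $X$. So every nonempty open set of bad configurations contains independent ones.

**Step 3. Homogeneous polynomials.** The purpose is to replace $f$ by a polynomial. By Stone–Weierstrass $f$ is a uniform limit on $S^{n-1}$ of polynomials, and replacing $R(x)$ by $\frac12(R(x)+R(-x))$ we may take them even, $\sum_{j\le d}P_{2j}$ with $P_{2j}$ homogeneous of degree $2j$. On $S^{n-1}$ such a polynomial agrees with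
$$P=\sum_{j\le d}|x|^{2(d-j)}P_{2j},$$
which is a homogeneous polynomial of degree $2d$. By Step 2 a close enough $P$ still has $\mu_X(P)>0$, and its bad configurations contain an open neighborhood of $X$.

**Step 4. Norms.** The purpose is to find a norm with the same bad configurations as $P$. For $\tau>0$ let
$$N_\tau(x)=|x|+\tau|x|^{1-2d}P(x)\quad(x\ne0),\qquad N_\tau(0)=0 .$$
This is even, positively $1$-homogeneous, continuous, and smooth off $0$. Its gradient is $0$-homogeneous, and differentiating $\nabla N_\tau(sx)=\nabla N_\tau(x)$ at $s=1$ gives $\operatorname{Hess}N_\tau(x)\,x=0$. For $|x|=1$ the Hessian of $|\cdot|$ is the identity on $x^\perp$, so $\operatorname{Hess}N_\tau(x)$ restricted to $x^\perp$ is $\mathrm{Id}+O(\tau)$, uniformly in $x$, hence positive for small $\tau$. The Hessian is symmetric and kills $x$, so it is positive semidefinite for $|x|=1$, and by homogeneity for all $x\ne0$. Thus $N_\tau$ is convex along every segment that misses $0$. A nondegenerate segment through $0$ lies in a line through $0$; translating it by $z/j$, with $z$ outside that line, gives segments missing $0$ that converge to it, so by continuity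 $N_\tau$ is convex along it too.

For small $\tau$, $N_\tau>0$ off $0$. Evenness and positive homogeneity give $N_\tau(sx)=|s|N_\tau(x)$, and convexity with homogeneity gives the triangle inequality. So $N_\tau$ is a norm. On $S^{n-1}$ we have
$$N_\tau=1+\tau P,$$
which tends to $1$ uniformly as $\tau\to0$, so the norm can be taken arbitrarily close to the Euclidean one. Moreover the $N_\tau(\rho x_i)$ are all equal if and only if the $P(\rho x_i)$ are. Hence the bad configurations of $N_\tau$ are exactly those of $P$. With Steps 2 and 3 and Proposition 1, Theorem B is proved. $\square$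

## Order of quantifiers, and four points

In the counterexamples of the Corollary the configuration depends on $n$: its first five points lie on a short arc whose size $\varepsilon$ is chosen for each $n$, below an $\varepsilon_0$ that depends on $M=S^{n-1}$. This is what the conjecture excludes, since it asks for one $n(m)$ valid for all $m$-point sets in all dimensions $n\ge n(m)$. The case $m=4$ is not settled by these arguments. It does not affect the disproof, because the conjecture asserts the property for every $m$.
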